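\title{Minimal degrees for coarse reducibility}

\begin{abstract}
A set of binary strings is coarsely computable if some total algorithm decides it correctly on a fraction of the strings of length $n$ that tends to $1$. We show that coarse reducibility has minimal degrees. There is a perfect set of sequences $X\in 2^\omega$, each of minimal Turing degree, such that $D_X=\{x: X(|x|)=1\}$ has a minimal coarse degree. Every set coarsely reducible to $D_X$ is either coarsely computable or stays a fixed positive distance away from all computable sets. The proof is a forcing with computable uniform trees, in which the splittings used for Turing minimality are replaced by splittings whose outcome does not depend on the earlier part of the path.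
\end{abstract}

\section{The question and the results}\label{sec:intro}

Sets are subsets of $\{0,1\}^*$ and are identified with their characteristic functions. For $S\subseteq\{0,1\}^*$ let $\rho_n(S)=2^{-n}\,|\{x\in S:|x|=n\}|$, the fraction of strings of length $n$ that lie in $S$. The set $S$ is \emph{dense} if $\rho_n(S)\to1$ and \emph{sparse} if $\rho_n(S)\to0$.

An algorithm that is allowed to fail on a sparse set of inputs can fail by giving a wrong answer, by not halting, or by declaring that it does not know. This leads to four kinds of description of a set $A$.
\begin{itemize}
\item A \emph{coarse approximation} of $A$ is a set $C$ such that $C\,\Delta\,A$ is sparse.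
\item A \emph{generic description} of $A$ is a partial function with dense domain that agrees with $A$ wherever it is defined.
\item A \emph{dense description} of $A$ is a partial function $\varphi$ such that $\{x:\varphi(x){\downarrow}=A(x)\}$ is dense.
\item An \emph{effective dense description} of $A$ is a total function $f:\{0,1\}^*\to\{0,1,\square\}$ such that $f^{-1}(\square)$ is sparse and $f(x)=A(x)$ whenever $f(x)\ne\square$.
\end{itemize}
The set $A$ is \emph{coarsely}, \emph{generically}, \emph{densely} or \emph{effectively densely computable} ($r$-computable for $r=c,g,d,ed$) if it has a computable, or partial computable, description of the corresponding kind. A reduction of $A$ to $B$ is a single procedure that turns every description of $B$ into a description of $A$. For the total kinds the procedure is an oracle machine: $A\le_c B$ if there is a machine $M$ such that $M^C$ is a coarse approximation of $A$ for every coarse approximation $C$ of $B$ (in particular $M^C$ is total), and $A\le_{ed}B$ is defined in the same way with effective dense descriptions. For the partial kinds it is an enumeration operator, that is, a computably enumerable set $W$ of pairs $(u,F)$ with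 $F$ finite, acting by $W^S=\{u:(u,F)\in W\text{ for some }F\subseteq S\}$: we have $A\le_g B$ if there is $W$ such that $W^{\mathrm{graph}(\varphi)}$ is the graph of a generic description of $A$ for every generic description $\varphi$ of $B$, and $A\le_d B$ is defined in the same way with dense descriptions.

A set $A$ has a \emph{minimal Turing degree} if $A$ is not computable and every $C\le_T A$ is computable or satisfies $A\le_T C$. For $r\in\{c,g,d,ed\}$, $A$ has a \emph{minimal $r$-degree} if $A$ is not $r$-computable and every $C\le_r A$ is $r$-computable or satisfies $A\le_r C$. Minimal Turing degrees exist. The following question is posed in \cite{talk}.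

\begin{quote}
\emph{Are there $r\in\{c,g,d,ed\}$ and a set $A$ such that $A$ has a minimal $r$-degree?}
\end{quote}

For $r=c$ there is a reason to expect the answer no. Suppose that $A$ has a minimal coarse degree and let $R$ be computable. Then $A\cap R\le_c A$ and $A\setminus R\le_c A$, by intersecting an approximation of $A$ with $R$ or with its complement. The two pieces are not both coarsely computable, since the union of approximations of the pieces approximates $A$. So $A$ reduces to one of the pieces: it can be recovered from half of itself, then from half of that half, and so on, although a sparse piece carries no information. A set of minimal coarse degree must therefore be very redundant. The most redundant sets repeat one bit on all strings of a given length: for $X\in2^\omega$ let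
\[
D_X=\{x\in\{0,1\}^*: X(|x|)=1\}.
\]

\begin{theorem}\label{thm:main}
There is $X\in2^\omega$ such that $D_X$ has a minimal coarse degree.
\end{theorem}

Thus the question has a positive answer, with $r=c$. We make no claim about $r=g,d,ed$.

Say that $C$ is \emph{approximated arbitrarily well by computable sets} if for every $\varepsilon>0$ there is a computable $g$ with $\limsup_n\rho_n(g\,\Delta\,C)<\varepsilon$. Such a set need not be coarsely computable (Example~\ref{ex:approx}). It is known that there is a set $A$, not coarsely computable, such that every $C\le_c A$ satisfies $A\le_c C$ or can be coarsely approximated arbitrarily well by computable sets. We do not use this result; the point of Theorem~\ref{thm:main} is to close the gap between its exceptional case and coarse computability.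

For the sharper statement, write $X=^*Y$ if $X(n)=Y(n)$ for all but finitely many $n$, and $A\equiv_c B$ if $A\le_cB$ and $B\le_c A$. The \emph{coarse degree} $\deg_c(A)$ is the $\equiv_c$-class of $A$. The degrees of $A$ and $B$ form a \emph{minimal pair} if neither set is coarsely computable and every $C$ with $C\le_cA$ and $C\le_c B$ is coarsely computable. A subset of $2^\omega$ is \emph{perfect} if it is nonempty, closed and has no isolated point.

\begin{theorem}\label{thm:strong}
There is a perfect set $\mathcal P\subseteq2^\omega$ such that every $X\in\mathcal P$ satisfies \textup{(a)--(c)}.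
\begin{itemize}
\item[(a)] $X$ has minimal Turing degree, and $D_X$ is not coarsely computable.
\item[(b)] Let $M$ be a machine and $C$ a set such that $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$ (this holds in particular if $C\le_cD_X$ via $M$). Then $C$ is coarsely computable or $D_X\le_cC$.
\item[(c)] In \textup{(b)}, if $C$ is not coarsely computable, there is $\varepsilon>0$ such that every computable set $g$ satisfies $\limsup_n\rho_n(g\,\Delta\,C)\ge\varepsilon$.
\end{itemize}
Moreover:
\begin{itemize}
\item[(d)] There are $2^{\aleph_0}$ distinct minimal coarse degrees of the form $\deg_c(D_X)$ with $X\in\mathcal P$. Any two distinct minimal coarse degrees form a minimal pair.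
\item[(e)] Some $X\in\mathcal P$ satisfies $X\le_T0'''$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} follows from (a) and (b). By (c), a set $C\le_c D_X$ that is approximated arbitrarily well by computable sets is already coarsely computable.

Section~\ref{sec:coarse} describes the coarse reductions to $D_X$. Section~\ref{sec:trees} introduces uniform trees and proves Turing minimality on them. Section~\ref{sec:example} shows on an example why that argument fails for coarse reductions and how to repair it. Section~\ref{sec:dichotomy} contains the main dichotomy, and Section~\ref{sec:construction} constructs $\mathcal P$.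

\section{Coarse reductions and majority vote}\label{sec:coarse}

``For a.e.\ $n$'' means for all but finitely many $n$. If $f$ and $g$ are $\{0,1\}$-valued and defined on $\{0,1\}^n$, put
\[
d_n(f,g)=2^{-n}\,|\{x\in\{0,1\}^n: f(x)\ne g(x)\}| .
\]
For sets, $d_n(f,g)=\rho_n(f\,\Delta\,g)$. Each $d_n$ is symmetric and satisfies the triangle inequality, and $f$ is a coarse approximation of $C$ if and only if $d_n(f,C)\to0$. We take all machines $M$ to be $\{0,1\}$-valued, replacing any output other than $0$ by $1$; this does not change $M^C$ when $M^C$ is a set.

\begin{lemma}\label{lem:order}
The relation $\le_c$ is reflexive and transitive. If $A\le_c B$ and $B$ is coarsely computable, then so is $A$. If $A$ has a minimal coarse degree and $A'\equiv_cA$, then $A'$ has a minimal coarse degree.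
\end{lemma}

\begin{proof}
The machine that copies its oracle gives $A\le_cA$. If $A\le_cB$ via $M$ and $B\le_cC$ via $N$, then $f\mapsto M^{N^f}$ gives $A\le_c C$. If $A\le_c B$ via $M$ and $g$ is a computable coarse approximation of $B$, then $M^g$ is a computable coarse approximation of $A$. For the last claim, $A'$ is not coarsely computable because $A\le_cA'$; and if $C\le_cA'$, then $C\le_cA$, so $C$ is coarsely computable or $A'\le_cA\le_cC$.
\end{proof}

For $f:\{0,1\}^*\to\{0,1\}$ define $\mathrm{maj}(f)\in2^\omega$ by $\mathrm{maj}(f)(n)=1$ if and only if $f(x)=1$ for more than half of the strings $x$ of length $n$. It is computable from $f$ by a single machine. Say that $M$ \emph{robustly computes $C$ from $X$} if $M^{D_{X'}}$ is a coarse approximation of $C$ for every $X'=^*X$; this is the hypothesis of Theorem~\ref{thm:strong}(b).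

\begin{lemma}\label{lem:maj}
Let $X,Y\in2^\omega$.
\begin{itemize}
\item[(1)] If $X'=^*X$, then $D_{X'}\,\Delta\,D_X$ is finite, so $D_{X'}$ is a coarse approximation of $D_X$.
\item[(2)] If $f$ is a coarse approximation of $D_X$, then $\mathrm{maj}(f)=^*X$.
\item[(3)] If $X$ is not computable, then $D_X$ is not coarsely computable.
\item[(4)] If $D_Y\le_cD_X$, then $Y\le_TX$.
\item[(5)] If $C\le_cD_X$ via $M$, then $M$ robustly computes $C$ from $X$. Conversely, if some machine robustly computes $C$ from $X$, then $C\le_cD_X$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The two sets differ only on strings of the finitely many lengths $n$ with $X'(n)\neq X(n)$. (2) If $d_n(f,D_X)<1/2$, more than half of the strings $x$ of length $n$ have $f(x)=X(n)$, so $\mathrm{maj}(f)(n)=X(n)$. (3) If $g$ is a computable coarse approximation of $D_X$, then $X=^*\mathrm{maj}(g)$, and a finite variant of a computable sequence is computable. (4) If $D_Y\le_cD_X$ via $M$, then $Y=^*\mathrm{maj}(M^{D_X})\le_TD_X\le_T X$. (5) The first claim follows from (1). If $M$ robustly computes $C$ from $X$, then $f\mapsto M^{D_{\mathrm{maj}(f)}}$ reduces $C$ to $D_X$ by (2).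
\end{proof}

By (5), a coarse reduction to $D_X$ amounts to an oracle computation from $X$ whose output changes only on a sparse set when finitely many bits of $X$ are changed. This invariance is the one property of coarse reductions that we exploit.

We next separate the two kinds of approximability by computable sets.

\begin{example}\label{ex:approx}
Let $Y_0,Y_1,\dots$ list all computable elements of $2^\omega$ and let $C=\{0^k1w: Y_k(|w|)=1\}$. For each $K$ the set $g_K=\{0^k1w\in C:k<K\}$ is computable and differs from $C$ only on strings that begin with $0^K$, so $d_n(g_K,C)\le2^{-K}$ for $n\ge K$. Hence $C$ is approximated arbitrarily well by computable sets. Suppose that a computable $g$ were a coarse approximation of $C$. Let $Z_k(m)$ be the majority value of $g$ on the strings $0^k1w$ with $|w|=m$. These form a fraction $2^{-k-1}$ of the strings of length $n=m+k+1$, so $Z_k(m)=Y_k(m)$ as soon as $d_n(g,C)<2^{-k-2}$. Thus $Z_k=^*Y_k$, and $Z_k(m)$ is computable in $k,m$. With a computable pairing function, $Z(\langle k,j\rangle)=1-Z_k(\langle k,j\rangle)$ defines a computable $Z$ that differs from each $Z_k$ infinitely often. But $Z=Y_k=^*Z_k$ for some $k$, a contradiction.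
\end{example}

In this example the approximations $g_K$ are not computable uniformly in $K$. Uniformity is the only obstacle, even if one does not know from which length on each approximation is good.

\begin{lemma}\label{lem:uniform}
Let $g^{(0)},g^{(1)},\dots$ be uniformly computable sets and let $\varepsilon_0\ge\varepsilon_1\ge\cdots$ be a computable sequence of rationals with limit $0$. There is a computable set $g$ that is a coarse approximation of every set $C$ with the following property: for each $k$, $d_n(g^{(k)},C)\le\varepsilon_k$ for a.e.\ $n$.
\end{lemma}

\begin{proof}
Copying $g^{(n)}$ at length $n$ does not work, since $g^{(n)}$ may not yet be close to $C$ there. Instead we copy the latest $g^{(K)}$ that is consistent with all earlier ones. Let $K_n$ be the largest $K\le n$ such that $d_n(g^{(i)},g^{(K)})\le2\varepsilon_i$ for all $i<K$; the value $K=0$ qualifies vacuously. Let $g$ agree with $g^{(K_n)}$ on $\{0,1\}^n$. Then $g$ is computable.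

Let $C$ have the stated property and fix $i$. For a.e.\ $n$ we have $n\ge i$ and $d_n(g^{(j)},C)\le\varepsilon_j$ for all $j\le i$. For such $n$ and $j<i$, $d_n(g^{(j)},g^{(i)})\le\varepsilon_j+\varepsilon_i\le2\varepsilon_j$, so $K=i$ qualifies and $K_n\ge i$. If $K_n=i$ then $d_n(g^{(i)},g)=0$, and if $K_n>i$ then $d_n(g^{(i)},g)\le2\varepsilon_i$ by the definition of $K_n$. Hence $d_n(g,C)\le3\varepsilon_i$ for a.e.\ $n$. As $i$ is arbitrary, $d_n(g,C)\to0$.
\end{proof}

\section{Uniform trees and Turing minimality}\label{sec:trees}

We build $X$ as the intersection of a decreasing sequence of sets of paths through computable trees, one tree for each machine. To use robustness inside a tree, we need that a change in finitely many turns of a path changes only finitely many bits of the resulting sequence. An arbitrary perfect tree does not have this property: on the tree with paths $b\,y(0)\,b\,y(1)\,b\cdots$ ($b\in\{0,1\}$, $y\in2^\omega$) the first turn affects infinitely many bits. We therefore ask that the branching be the same above all nodes of a level.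

\begin{definition}
A \emph{uniform tree} $T$ consists of a \emph{root} $r\in\{0,1\}^*$ and \emph{blocks} $(s^0_j,s^1_j)_{j\in\omega}$ with $|s^0_j|=|s^1_j|$ and $s^0_j\ne s^1_j$. For $\beta\in\{0,1\}^*$ and $y\in2^\omega$ put
\[
T(\beta)=r\,s_0^{\beta(0)}\cdots s_{|\beta|-1}^{\beta(|\beta|-1)},\qquad T(y)=r\,s_0^{y(0)}s_1^{y(1)}\cdots,\qquad [T]=\{T(y):y\in2^\omega\}.
\]
$T$ is \emph{computable} if the sequence of its blocks is computable. The \emph{full tree} has empty root and blocks $(0,1)$. If $S$ is a uniform tree, $T\circ S$ is the map $\beta\mapsto T(S(\beta))$, and such maps are the \emph{subtrees} of $T$. For a string $\beta$, $T_\beta$ is the uniform tree with root $T(\beta)$ and blocks $(s^0_j,s^1_j)_{j\ge|\beta|}$.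
\end{definition}

We write $\beta\subseteq\gamma$ if $\beta$ is a prefix of $\gamma$, and $y\upharpoonright n$ for the prefix of length $n$.

\begin{lemma}\label{lem:trees}
Let $T,S$ be uniform trees.
\begin{itemize}
\item[(1)] $|T(\beta)|$ depends only on $|\beta|$ and is at least $|\beta|$. If $y=^*z$ then $T(y)=^*T(z)$. The set $[T]$ is compact.
\item[(2)] $T\circ S$ is a uniform tree, computable if $T$ and $S$ are, its root extends the root of $T$, and $[T\circ S]\subseteq[T]$. A subtree of a subtree of $T$ is a subtree of $T$.
\item[(3)] $T_\beta$ is a subtree of $T$, and $[T_\beta]=\{T(y):\beta\subseteq y\}$.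
\end{itemize}
\end{lemma}

\begin{proof}
(1) The two blocks with index $j$ have the same positive length. So block $j$ occupies the same positions in $T(y)$ and $T(z)$, and these sequences differ only inside the blocks with $y(j)\ne z(j)$. The map $y\mapsto T(y)$ is continuous, so its image is compact. (2) Let $S$ have root $q$ and blocks $(t^0_j,t^1_j)$, and let $L=|q|+\sum_{i<j}|t^0_i|$ and $m=|t_j^0|$. Then $T\circ S$ has root $T(q)$, and its blocks with index $j$ are $s_L^{t^b_j(0)}\cdots s_{L+m-1}^{t^b_j(m-1)}$ for $b=0,1$. They have equal length, and they differ because $t^0_j(p)\ne t^1_j(p)$ for some $p$ and $s^0_{L+p}\neq s^1_{L+p}$. The last claim is the associativity of composition. (3) $T_\beta=T\circ S$ for the tree $S$ with root $\beta$ and blocks $(0,1)$.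
\end{proof}

For a Turing functional $\Psi$ and a string $\tau$, $\Psi^\tau(m){\downarrow}$ means that the computation halts and queries only positions below $|\tau|$; otherwise we write $\Psi^\tau(m){\uparrow}$. We use the standard facts that the relation $\Psi^\tau(m){\downarrow}$ is computably enumerable, that a convergent computation persists with the same value when $\tau$ is extended, and that $\Psi^X(m){\downarrow}$ if and only if $\Psi^{X\upharpoonright N}(m){\downarrow}$ for some $N$. For Turing reducibility we identify $\{0,1\}^*$ with $\omega$.

The next lemma is the splitting argument for minimal Turing degrees, carried out on uniform trees. It is needed only for the first half of Theorem~\ref{thm:strong}(a), but it is also the model for Section~\ref{sec:dichotomy}. Uniformity costs little here: one pair of blocks has to serve all nodes of a level, and by persistence we can treat the nodes one after another.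

\begin{lemma}\label{lem:turing}
Let $T$ be a computable uniform tree and $\Psi$ a Turing functional. There is a computable subtree $T^*$ of $T$ such that for all $X\in[T^*]$: if $\Psi^X$ is total, then $\Psi^X$ is computable or $X\le_T\Psi^X$.
\end{lemma}

\begin{proof}
Write $\Psi(\beta;m)$ for $\Psi^{T(\beta)}(m)$. Call $\gamma^0,\gamma^1$ \emph{$\Psi$-splitting at $m$} if $\Psi(\gamma^0;m){\downarrow}\ne\Psi(\gamma^1;m){\downarrow}$.

\emph{Case 1: there are $\beta,m$ with $\Psi(\gamma;m){\uparrow}$ for all $\gamma\supseteq\beta$.} Take $T^*=T_\beta$. Then $\Psi^X(m)$ diverges for all $X\in[T^*]$.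

\emph{Case 2: Case 1 fails and there is $\beta$ with no $\Psi$-splitting extensions.} Take $T^*=T_\beta$. If $X\in[T^*]$ and $\Psi^X$ is total, then $\Psi^X(m)$ is the value of any convergent $\Psi(\gamma;m)$ with $\gamma\supseteq\beta$, and such $\gamma$ is found by search. So $\Psi^X$ is computable.

\emph{Case 3: both cases fail.} We build a computable uniform tree $S$ with empty root and blocks $(v^0_j,v^1_j)$ such that for every $\beta\in\{0,1\}^j$, with $\alpha=S(\beta)$, the strings $\alpha v^0_j,\alpha v^1_j$ are $\Psi$-splitting. Given the blocks of index below $j$, start with the pair $(v^0,v^1)$ of empty strings and treat the $2^j$ nodes $\alpha$ in turn. For $\alpha$, search for $m,w^0,w^1$ such that $\alpha v^0w^0,\alpha v^0w^1$ are $\Psi$-splitting at $m$ (they exist as Case 2 fails) and then for $w$ with $\Psi(\alpha v^1w;m){\downarrow}$ (it exists as Case 1 fails). Pad $w^0,w^1,w$ with zeros to a common length. One of the two values $\Psi(\alpha v^0w^b;m)$ differs from $\Psi(\alpha v^1w;m)$; for this $b$ replace $(v^0,v^1)$ by $(v^0w^b,v^1w)$. The lengths stay equal and the splittings of earlier nodes persist. The final strings are distinct because they give different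 values.

Let $T^*=T\circ S$, $X=T(S(z))$, and let $Z=\Psi^X$ be total. We compute $z$ from $Z$ by recursion. Knowing $z\upharpoonright j$, put $\alpha=S(z\upharpoonright j)$ and find $m$ at which $\alpha v^0_j,\alpha v^1_j$ are $\Psi$-splitting. Since $T(\alpha v_j^{z(j)})\subseteq X$, the bit $z(j)$ is the unique $b$ with $\Psi(\alpha v^b_j;m)=Z(m)$. Hence $X\le_TZ$.
\end{proof}

\section{Why splitting is not enough: two machines}\label{sec:example}

The decoding in Case 3 fails for coarse approximations in two ways. It reads $Z$ at a single input, which an approximation may get wrong; the remedy is to ask for a difference on a fixed fraction of the strings of one length. More seriously, it finds $z(j)$ from $z\upharpoonright j$. A coarse approximation is arbitrary on short strings, so finitely many decoding errors cannot be avoided, and in a recursive decoding one error spoils everything after it.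

\begin{example}[differences]\label{ex:diff}
Let $\partial X(0)=X(0)$ and $\partial X(n)=X(n)+X(n-1)\bmod2$ for $n\ge1$. Let $M$, on an input of length $n\geq 1$, query $0^n$ and $0^{n-1}$ and add the answers modulo $2$ (on the empty input it copies the oracle), so that $M^{D_X}=D_{\partial X}$. If $X'=^*X$ then $\partial X'=^*\partial X$, so $M$ robustly computes $C=D_{\partial X}$ from $X$.

On the full tree the two extensions $\alpha0,\alpha1$ of a node of length $j$ give opposite outputs on all strings of length $j$, and the recursive decoding is $X(j)=X(j-1)+\partial X(j)\bmod 2$. From a coarse approximation $f$ of $C$ we only get $\mathrm{maj}(f)=^*\partial X$. If $\mathrm{maj}(f)$ has an odd number of errors, the recursion produces a finite variant of the complement $\overline X$. No single machine decodes correctly for all $X$: since $\partial\overline X=^*\partial X$, the sets $D_{\partial X}$ and $D_{\partial\overline X}$ have the same coarse approximations, while $d_n(D_X,D_{\overline X})=1$ for all $n$.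

Now pass to the subtree $S$ with empty root and blocks $(00,01)$. For $X=S(z)$ we have $X(2i)=0$ and $X(2i+1)=z(i)$, so $\partial X(2i+1)=z(i)$. Given $f$, put $\tilde z(i)=\mathrm{maj}(f)(2i+1)$ and output $D_{S(\tilde z)}$. If $f$ is a coarse approximation of $C$ then $\tilde z=^*z$, so $S(\tilde z)=^*X$, and we have shown $D_X\le_cC$ for all $X\in[S]$.
\end{example}

Three things make this work. Each block is \emph{stable}: after $00$ or $01$, the output at length $2i+1$ does not depend on the $2i$ earlier bits. The two blocks give outputs that are far apart in $d_{2i+1}$. And the tree is uniform, so finitely many errors in $\tilde z$ cause finitely many errors in $S(\tilde z)$.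

Unlike convergence, stability cannot be forced by extending a string.

\begin{example}[parity]\label{ex:parity}
Let $M^{D_X}(x)=X(0)+\dots+X(|x|)\bmod2$. On the full tree, changing $X(0)$ changes the output on every input, whatever bits come later. So no string placed after position $0$ makes the output independent of the earlier bits. For the same reason $M$ does not robustly compute any set from any $X$.
\end{example}

The coincidence in Example~\ref{ex:parity} is general: if $M$ robustly computes $C$ from $X=T(y)$, then the tails of the path $y$ are themselves stable (Lemma~\ref{lem:tails}). This gives the dichotomy. If there are always two stable strings with distant outputs, we use them as blocks and decode as in Example~\ref{ex:diff}. If not, any stable string gives nearly the same output as the tail of $y$, and a search for a stable string approximates $C$ without an oracle.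

\section{The coarse dichotomy}\label{sec:dichotomy}

\begin{proposition}\label{prop:main}
Let $T$ be a computable uniform tree and $M$ a machine. There is a computable subtree $T^*$ of $T$ for which one of the following holds.
\begin{itemize}
\item[(i)] For every $X\in[T^*]$, $M^{D_X}$ is not total.
\item[(ii)] Whenever $X\in[T^*]$ and $M$ robustly computes $C$ from $X$, the set $C$ is coarsely computable.
\item[(iii)] Whenever $X\in[T^*]$ and $M^{D_X}$ is a coarse approximation of $C$, we have $D_X\le_cC$; if moreover $X$ is not computable, there is $\varepsilon>0$ with $\limsup_nd_n(g,C)\ge\varepsilon$ for all computable $g$.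
\end{itemize}
\end{proposition}

The proof occupies this section. For a string $\tau$, $M^{D_\tau}(x){\downarrow}$ means that the computation halts and queries only strings $w$ with $|w|<|\tau|$, each answered by $\tau(|w|)$. The facts recalled before Lemma~\ref{lem:turing} hold for these computations.

\subsection{Totality}

To compare outputs in $d_n$ we need to compute them on all of $\{0,1\}^n$ from a known finite part of the path.

\begin{lemma}\label{lem:total}
Either some $T_\beta$ satisfies \textup{(i)}, or $T$ has a computable subtree $U$ such that
\begin{equation}\label{eq:total}
M^{D_{U(\beta)}}(x){\downarrow}\quad\text{whenever }|\beta|\ge|x|+1 .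
\end{equation}
\end{lemma}

\begin{proof}
Suppose that there are $\beta,x$ with $M^{D_{T(\gamma)}}(x){\uparrow}$ for all $\gamma\supseteq\beta$. If $\beta\subseteq y$ and $M^{D_{T(y)}}(x)$ halted, then $M^{D_{T(y\upharpoonright N)}}(x){\downarrow}$ for large $N$, since $|T(y\upharpoonright N)|\ge N$. So $T_\beta$ satisfies (i).

Otherwise, for all $\beta,x$ a search finds $\gamma\supseteq\beta$ with $M^{D_{T(\gamma)}}(x){\downarrow}$. We build a computable uniform tree $S$ with empty root and blocks $(0w_j,1w_j)$. Given the blocks of index below $j$, start with the empty string $w$ and go through the finitely many triples $(\beta,b,x)$ with $|\beta|=j$, $b\in\{0,1\}$, $|x|=j$. For each one, replace $w$ by an extension such that $M^{D_{T(S(\beta)bw)}}(x){\downarrow}$. Let $w_j$ be the final $w$. By persistence, $U=T\circ S$ satisfies \eqref{eq:total} for $|\beta|=|x|+1$, hence for all longer $\beta$.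
\end{proof}

From now on we assume the second alternative and fix $U$. For $|\beta|\ge n+1$ define
\[
H_n(\beta):\{0,1\}^n\to\{0,1\},\qquad H_n(\beta)(x)=M^{D_{U(\beta)}}(x).
\]
By \eqref{eq:total} the finite table $H_n(\beta)$ is computable from $n$ and $\beta$. By persistence,
\begin{equation}\label{eq:H}
M^{D_{U(y)}}\text{ agrees with }H_n(\beta)\text{ on }\{0,1\}^n\quad\text{whenever }\beta\subseteq y\text{ and }|\beta|\ge n+1 .
\end{equation}

\subsection{Stable strings and splits}

\begin{definition}
Let $\delta>0$ be rational and $l,n\in\omega$. A string $v$ with $l+|v|\ge n+1$ is \emph{$(\delta,l,n)$-stable} if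
\[
d_n\bigl(H_n(\alpha v),H_n(\alpha'v)\bigr)\le\delta\qquad\text{for all }\alpha,\alpha'\in\{0,1\}^l .
\]
A \emph{$(\delta,l)$-split at level $n$} is a pair $(v^0,v^1)$ of $(\delta,l,n)$-stable strings of equal length with
\[
d_n\bigl(H_n(0^lv^0),H_n(0^lv^1)\bigr)>4\delta .
\]
\end{definition}

Both notions are decidable. The strings of a split are distinct, hence nonempty. The prefix $0^l$ is only a reference point: by stability any other prefix changes $H_n$ by at most $\delta$. In Example~\ref{ex:diff}, where $U$ can be taken to be the full tree, $(00,01)$ is a $(1/8,l)$-split at level $l+1$ for every $l$.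

\begin{lemma}\label{lem:tails}
Suppose that $M$ robustly computes $C$ from $X=U(y)$. Fix $l$ and $\delta>0$, and for $n\ge l$ let $v^*_n=y(l)y(l+1)\cdots y(n)$. Then $d_n(H_n(\alpha v^*_n),C)\to0$ for each $\alpha\in\{0,1\}^l$, and $v^*_n$ is $(\delta,l,n)$-stable for a.e.\ $n$.
\end{lemma}

\begin{proof}
Let $y_\alpha=\alpha\,y(l)y(l+1)\cdots$. Then $y_\alpha=^*y$, so $U(y_\alpha)=^*X$ by Lemma~\ref{lem:trees}(1), and $M^{D_{U(y_\alpha)}}$ is a coarse approximation of $C$ by robustness. Since $\alpha v^*_n$ is the prefix of $y_\alpha$ of length $n+1$, \eqref{eq:H} gives the first claim. There are finitely many $\alpha$, so for a.e.\ $n$ all $H_n(\alpha v^*_n)$ are within $\delta/2$ of $C$, hence within $\delta$ of each other.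
\end{proof}

This is the only place where robustness is used.

For each $k\in\omega$ we try to build a tree whose blocks are splits for $\delta=2^{-k}$. The \emph{attempt} $A_k$ is the following computation. Put $l_0=0$ and $n_{-1}=-1$. Given $l_i$ and $n_{i-1}$, go through a fixed computable list of all triples $(n,v^0,v^1)$, one triple per step, until one is found with $n>n_{i-1}$ and $(v^0,v^1)$ a $(2^{-k},l_i)$-split at level $n$. Call it $(n_i,v^0_i,v^1_i)$, put $l_{i+1}=l_i+|v^0_i|$, say that $A_k$ \emph{succeeds}, and start again from the beginning of the list. The search is exhaustive: if it never ends, there is no $(2^{-k},l_i)$-split at any level $n>n_{i-1}$.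

One value of $\delta$ has to serve all blocks, because a coarse approximation of $C$ comes with no rate of convergence and so detects only differences that are bounded away from $0$.

\subsection{Infinitely many splits: decoding}

\begin{lemma}\label{lem:case1}
If some $A_k$ succeeds infinitely often, then $U$ has a computable subtree $T^*$ that satisfies \textup{(iii)}.
\end{lemma}

\begin{proof}
Let $\delta=2^{-k}$, let $S$ be the computable uniform tree with empty root and blocks $(v^0_i,v^1_i)$, and let $T^*=U\circ S$. Put $c^b_i=H_{n_i}(0^{l_i}v^b_i)$, so that $d_{n_i}(c^0_i,c^1_i)>4\delta$.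

The decoding machine $N$ works as follows. For an oracle $f:\{0,1\}^*\to\{0,1\}$ let
\[
\tilde z(i)=\begin{cases}0&\text{if }d_{n_i}(f,c^0_i)\le d_{n_i}(f,c^1_i),\\ 1&\text{otherwise,}\end{cases}
\qquad \tilde X=U(S(\tilde z)),\qquad N^f=D_{\tilde X}.
\]
The bit $\tilde z(i)$ is computed from $f$ on $\{0,1\}^{n_i}$ without reference to the earlier bits, and $\tilde X(n)$ is determined by $\tilde z\upharpoonright(n+1)$. So $N^f$ is total for every $f$.

Let $X=U(S(z))$ and let $M^{D_X}$ be a coarse approximation of $C$. We claim:
\begin{equation}\label{eq:decode}
\text{if }\limsup_nd_n(f,C)<\delta/2,\text{ then }\tilde X=^*X .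
\end{equation}
The sequence $S(z)$ begins with $\alpha v_i^{z(i)}$ for the string $\alpha=S(z\upharpoonright i)$ of length $l_i$, and $|\alpha v_i^{z(i)}|\ge n_i+1$. By \eqref{eq:H} and stability, $d_{n_i}(M^{D_X},c_i^{z(i)})\le\delta$. Since $n_i\to\infty$, for a.e.\ $i$ we have $d_{n_i}(f,C)<\delta/2$ and $d_{n_i}(C,M^{D_X})<\delta/2$, and therefore
\[
d_{n_i}(f,c_i^{z(i)})<\tfrac\delta2+\tfrac\delta2+\delta=2\delta,\qquad
d_{n_i}(f,c_i^{1-z(i)})\ge d_{n_i}(c^0_i,c^1_i)-d_{n_i}(f,c_i^{z(i)})>2\delta .
\]
So $\tilde z(i)=z(i)$ for a.e.\ $i$, and \eqref{eq:decode} follows from Lemma~\ref{lem:trees}(1) for the tree $U\circ S$.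

If $f$ is a coarse approximation of $C$, then \eqref{eq:decode} and Lemma~\ref{lem:maj}(1) show that $N^f$ is a coarse approximation of $D_X$. Thus $D_X\le_cC$ via $N$. If $g$ is computable and $\limsup_nd_n(g,C)<\delta/2$, then the sequence $\tilde X$ decoded from $g$ is computable and $\tilde X=^*X$, so $X$ is computable. Hence for noncomputable $X$ the last clause of (iii) holds with $\varepsilon=\delta/2$.
\end{proof}

\subsection{Finitely many splits: computing without the oracle}

Suppose now that each $A_k$ stops succeeding, at a final length $l_k$. With $l_k$ as a parameter, a search for stable strings gives a computable set within $5\cdot2^{-k}$ of $C$. By Example~\ref{ex:approx} this alone does not make $C$ coarsely computable; we need the approximations uniformly in $k$, and we have no way to compute $l_k$ from $k$. But running $A_k$ for $n$ steps gives a guess at $l_k$ that is correct for a.e.\ $n$, and Lemma~\ref{lem:uniform} tolerates finitely many bad lengths for each $k$.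

\begin{lemma}\label{lem:case2}
If every $A_k$ succeeds only finitely often, then $T^*=U$ satisfies \textup{(ii)}.
\end{lemma}

\begin{proof}
Let $l_{k,n}$ be the current value of $l_i$ after $n$ steps of $A_k$. It is computable in $k,n$, and for each $k$ it equals a constant $l_k$ for a.e.\ $n$. Define $g^{(k)}$ on $\{0,1\}^n$ as follows. Let $l=l_{k,n}$. If $l\le n$ and there is a $(2^{-k},l,n)$-stable string of length $n+1-l$, let $v$ be the lexicographically least one and let $g^{(k)}$ agree with $H_n(0^lv)$; otherwise let $g^{(k)}$ be $0$. The search is finite, so the sets $g^{(k)}$ are uniformly computable.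

Let $M$ robustly compute $C$ from $X=U(y)$. We claim that for each $k$, $d_n(g^{(k)},C)\le5\cdot2^{-k}$ for a.e.\ $n$. Put $\delta=2^{-k}$ and $l=l_k$, and let $v^*_n$ be as in Lemma~\ref{lem:tails}. For a.e.\ $n$ the following hold: $l_{k,n}=l\le n$; $n$ exceeds every level $n_i$ found by $A_k$; $v^*_n$ is $(\delta,l,n)$-stable; and $d_n(H_n(0^lv^*_n),C)\le\delta$. Fix such $n$. As $|v^*_n|=n+1-l$, a stable string of this length exists, so $g^{(k)}$ agrees with $H_n(0^lv)$ for the least one, $v$. The strings $v,v^*_n$ are $(\delta,l,n)$-stable and of equal length. The last search of $A_k$ never ends, so there is no $(\delta,l)$-split at level $n$, and hence $d_n(H_n(0^lv),H_n(0^lv^*_n))\le4\delta$. Therefore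
\[
d_n(g^{(k)},C)\le d_n\bigl(H_n(0^lv),H_n(0^lv^*_n)\bigr)+d_n\bigl(H_n(0^lv^*_n),C\bigr)\le5\delta .
\]
Lemma~\ref{lem:uniform} with $\varepsilon_k=5\cdot2^{-k}$ gives a computable coarse approximation of $C$.
\end{proof}

Lemmas~\ref{lem:total}, \ref{lem:case1} and \ref{lem:case2} prove Proposition~\ref{prop:main}, since a subtree of $U$ is a subtree of $T$.

\begin{remark}
Alternative (iii) assumes something only about the oracle $D_X$, whereas (ii) needs all finite variants of $X$. This cannot be avoided in Lemma~\ref{lem:case2}. Take the parity machine of Example~\ref{ex:parity} and let $U$ be the full tree, which satisfies \eqref{eq:total}. For $k\le2$ there is no split because $4\cdot2^{-k}\ge1$. For $k\ge3$ and $l\ge1$ no string is $(2^{-k},l,n)$-stable, so $A_k$ succeeds at most once. Yet for noncomputable $X$ the sequence $Y(n)=X(0)+\dots+X(n)\bmod2$ is noncomputable, since $\partial Y=X$, and so $M^{D_X}=D_Y$ is not coarsely computable by Lemma~\ref{lem:maj}(3).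
\end{remark}

\section{The perfect set $\mathcal P$}\label{sec:construction}

Let $(M_e)$, $(\Psi_e)$, $(\varphi_e)$ be standard lists of all oracle machines, all Turing functionals and all partial computable functions. We define computable uniform trees $T^\sigma$ for $\sigma\in\{0,1\}^*$, by recursion on $|\sigma|$. The tree for the empty string is the full tree. Let $T^\sigma$ be given, with $|\sigma|=e$.
\begin{enumerate}
\item Apply Proposition~\ref{prop:main} to $T^\sigma$ and $M_e$ to get a subtree $T^*$, and then Lemma~\ref{lem:turing} to $T^*$ and $\Psi_e$ to get a subtree $T'$ of $T^*$.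
\item For $b\in\{0,1\}$, the strings $T'(b0)$ and $T'(b1)$ have equal length and are distinct; let $p$ be the first position where they differ. If $\varphi_e(p){\downarrow}=T'(b0)(p)$, let $T^{\sigma b}=T'_{b1}$; otherwise let $T^{\sigma b}=T'_{b0}$.
\end{enumerate}
Step 2 branches, so that we obtain a perfect set, and it diagonalizes: every $X\in[T^{\sigma b}]$ has $X(p)\ne\varphi_e(p)$ or $\varphi_e(p){\uparrow}$.

Let $r_\sigma$ be the root of $T^\sigma$. By Lemma~\ref{lem:trees}, $[T^{\sigma b}]\subseteq[T']\subseteq[T^*]\subseteq[T^\sigma]$, and $r_{\sigma b}$ extends $T'(b)$, which properly extends $r_\sigma$. Hence $|r_\sigma|\ge|\sigma|$. Also $r_{\sigma0}$ and $r_{\sigma1}$ are incompatible, because $T'(0)$ and $T'(1)$ are distinct strings of equal length. For $h\in2^\omega$ the nonempty compact sets $[T^{h\upharpoonright n}]$ decrease, so they have a common point; it extends every $r_{h\upharpoonright n}$, so it is the sequence $X_h=\bigcup_nr_{h\upharpoonright n}$. Let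
\[
\mathcal P=\{X_h:h\in2^\omega\}.
\]
The map $h\mapsto X_h$ is continuous, since $h\upharpoonright n$ determines $X_h\upharpoonright n$. It is injective, since if $h,h'$ first differ at $e$ and $\sigma=h\upharpoonright e$, then $X_h$ and $X_{h'}$ extend the incompatible strings $r_{\sigma0},r_{\sigma1}$. A continuous injection of the compact space $2^\omega$ into $2^\omega$ is a homeomorphism onto a closed image, so $\mathcal P$ is perfect and has cardinality $2^{\aleph_0}$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $X=X_h\in\mathcal P$. For each $e$, $X$ lies in $[T^{h\upharpoonright(e+1)}]$, and so in $[T^*]$ and $[T']$ for the trees $T^*,T'$ obtained from $T^{h\upharpoonright e}$ in step 1.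

(a) By step 2, $X\ne\varphi_e$ for all $e$, so $X$ is not computable. If $C\le_TX$, then $C=\Psi_e^X$ for some $e$, and Lemma~\ref{lem:turing} shows that $C$ is computable or $X\le_TC$. So $X$ has minimal Turing degree. By Lemma~\ref{lem:maj}(3), $D_X$ is not coarsely computable.

(b), (c) Let $M=M_e$ robustly compute $C$ from $X$, and consider the alternative of Proposition~\ref{prop:main} that holds for the tree $T^*$ of stage $e$. It is not (i), since $M^{D_X}$ is total. If it is (ii), then $C$ is coarsely computable. If it is (iii), then $D_X\le_cC$ and, as $X$ is not computable, there is $\varepsilon>0$ as in (c). This proves (b), and it proves (c) because (iii) is the only possibility when $C$ is not coarsely computable. The parenthetical claim in (b) is Lemma~\ref{lem:maj}(5).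

(d) By (a) and (b), $D_X$ has a minimal coarse degree for every $X\in\mathcal P$. If $D_Y\equiv_cD_X$, then $Y\le_TX$ by Lemma~\ref{lem:maj}(4), and only countably many $Y$ are computable from $X$. So the map $X\mapsto\deg_c(D_X)$ on $\mathcal P$ has countable fibers, and its image has cardinality $2^{\aleph_0}$. Now let $A,B$ have minimal coarse degrees and let $C\le_cA$ and $C\le_cB$ with $C$ not coarsely computable. Then $A\le_cC$ and $B\le_cC$, so $A\equiv_cC\equiv_cB$ by Lemma~\ref{lem:order}. Hence if the degrees of $A$ and $B$ are distinct, they form a minimal pair.

(e) Recall that a relation is $\Sigma_n$ if it is defined from a decidable relation by $n$ alternating blocks of quantifiers over $\omega$ beginning with $\exists$, and $\Pi_n$ if they begin with $\forall$. By Post's theorem the $n$-th jump $0^{(n)}$ decides all $\Sigma_n$ and $\Pi_n$ relations, and $0'\le_T0''\le_T0'''$. An \emph{index} of a computable uniform tree is its root together with a program for its blocks. In Lemmas~\ref{lem:turing}, \ref{lem:total}, \ref{lem:case1}, \ref{lem:case2} and in step 2, an index of the new tree is computed from $e$ and an index of the old tree, once we know which case holds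 and have the finite witnesses for it. The questions are:
\begin{itemize}
\item in Lemma~\ref{lem:total}, ``are there $\beta,x$ such that for all $\gamma\supseteq\beta$ and all $s$, $M_e^{D_{T(\gamma)}}(x)$ does not converge in $s$ steps?'', which is $\Sigma_2$; Cases 1 and 2 of Lemma~\ref{lem:turing} have the same form;
\item ``is there $k$ such that for all $i$ there is $s$ such that $A_k$ succeeds $i$ times in $s$ steps?'', which is $\Sigma_3$;
\item ``does $\varphi_e(p)$ converge to $T'(b0)(p)$?'', which is $\Sigma_1$.
\end{itemize}
The oracle $0'''$ answers all of them. When the answer is yes, it finds a witness by testing candidates one by one, each test being a $\Pi_1$ or $\Pi_2$ question. For $h=0^\omega$, therefore, $0'''$ computes an index of $T^{h\upharpoonright e}$ from $e$, and $X_h(n)$ is read off from the root $r_{h\upharpoonright(n+1)}$, which has length at least $n+1$. So $X_h\le_T0'''$.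
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X\in\mathcal P$. By Theorem~\ref{thm:strong}(a), $D_X$ is not coarsely computable. By Theorem~\ref{thm:strong}(b), every $C\le_cD_X$ is coarsely computable or satisfies $D_X\le_cC$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Asymptotic Notions of Computability: Minimal Degrees and Minimal Pairs},
\texttt{https://web.math.wisc.edu/logic/conf/ams24/Royer.pdf}

\end{thebibliography}
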